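
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{A supercongruence modulo $p^6$ from a symmetric deformation}


\begin{abstract}
For every prime $p\equiv3\pmod4$ we prove the conjectured congruence
$$\sum_{k=0}^{(p^2-1)/2}(3k+1)\frac{(1/2)_k^5}{(1)_k^3(5/4)_k^2}\equiv p^2\pmod{p^6}.$$
For $p\ge7$ and $r\ge1$ we also prove that the sums up to $(p^{2r}-1)/2$ and up to $p^{2r}-1$ are congruent to $p^{2r}$ modulo $p^{2r+4}$.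
The sum is embedded in a family with parameters $x+y+z=0$ and $w$, symmetric in $x,y,z$ and even in $w$. The family has a closed form on a line and a closed-form residue, and, after scaling, its coefficients are highly divisible by $p$. The symmetry kills all terms of degree one and two at a well-chosen point, so the value at the origin can be read off from the closed forms.
\end{abstract}

\section{Introduction}

\subsection{The congruence}

Let $(a)_0=1$ and $(a)_k=a(a+1)\cdots(a+k-1)$ for $k\ge1$; in particular $(1)_k=k!$. For rational $x,y$, a prime $p$ and an integer $c$, we write $x\equiv y\pmod{p^c}$ if $(x-y)/p^c$ is a $p$-adic integer, that is, a rational number whose denominator is prime to $p$. We study the truncated sums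
$$S_M=\sum_{k=0}^{M}(3k+1)\frac{(\frac12)_k^5}{(1)_k^3(\frac54)_k^2}.$$
It was conjectured in \cite{source} that $S_{(p^2-1)/2}\equiv p^2\pmod{p^6}$ for all primes $p\equiv 3\pmod4$. We prove this.

\begin{theorem}\label{thm:A}
For every prime $p\equiv3\pmod4$,
$$\sum_{k=0}^{(p^2-1)/2}(3k+1)\frac{(\frac12)_k^5}{(1)_k^3(\frac54)_k^2}\equiv p^2\pmod{p^6}.$$
For $p=3$ the difference of the two sides has $3$-adic valuation exactly $6$, so the exponent $6$ cannot be improved uniformly in $p$.
\end{theorem}

\begin{theorem}\label{thm:B}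
Let $p\equiv 3\pmod 4$ be a prime with $p\ge7$, and let $r\ge1$. For $M=(p^{2r}-1)/2$ and for $M=p^{2r}-1$,
$$\sum_{k=0}^{M}(3k+1)\frac{(\frac12)_k^5}{(1)_k^3(\frac54)_k^2}\equiv p^{2r}\pmod{p^{2r+4}} .$$
\end{theorem}

For $r=1$ and $M=(p^2-1)/2$, Theorem \ref{thm:B} is the congruence of Theorem \ref{thm:A} for $p\ge7$. The only other prime, $p=3$, is a finite computation, done in Section \ref{sec:end}.

\subsection{What has to cancel}

Already the short sum up to $(p-1)/2$ shows an unexpected divisibility. For $p=7$,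
\begin{equation}\label{eq:seven}
S_3=1+\frac2{25}+\frac{21}{800}+\frac{625}{48672}=\frac{1361710}{1216800}=7^3\cdot\frac{397}{121680},
\end{equation}
although the first term is $1$. In the long sum the terms need not even be $p$-integral. The factors of $(\frac54)_k$ are the numbers $(4j+5)/4$, and $p^2\equiv1\pmod4$ is one of the numbers $4j+5$. For $p=7$ the term $k=14$ has valuation
$5\cdot2-3\cdot2-2\cdot3=-2$: the multiples of $7$ are $7,21$ in $(\frac12)_{14}$, then $7,14$ in $14!$, and $21,49$ in $(\frac54)_{14}$. For $p=7$ the theorem therefore asserts a cancellation through eight powers of $p$.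

Why should the answer be $p^2$? Put $P=p^2$ and replace one of the five numerator parameters $\frac12$ by $\frac12-\frac P2$. The sum then stops by itself at $k=(P-1)/2$. If the other parameters are moved suitably, it has a closed form that starts with the factor $P!/(P-1)!=P$ (Lemma \ref{lem:sum}) and continues with a product close to $1$. So $P$ is the natural guess. The task is to control what is lost when the parameters are moved back.

\subsection{The method}\label{sec:method}

Let $P=p^{2r}$ and $n=(P-1)/2$. We deform the summand by parameters $x,y,z$ with $x+y+z=0$ and by a further parameter $w$. The sum over $0\le k\le n$ becomes a rational function $F(x,y,z,w)$, symmetric in $x,y,z$ and even in $w$, with $F(0,0,0,0)=S_n$. Four facts are used.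

\begin{enumerate}
\item[(i)] On $x=-P/2$ there is a closed form for $F$ (Lemma \ref{lem:sum}).
\item[(ii)] At $w=\pm P/2$ the function $F$ has a simple pole with a closed-form residue (Lemma \ref{lem:res}).
\item[(iii)] If the variables are scaled by a power of $p$ and the factors responsible for this pole are cleared, the coefficients of $F$ become highly divisible by $p$ (Proposition \ref{prop:div}).
\item[(iv)] A symmetric function on the plane $x+y+z=0$ has no linear Taylor term at the origin, and its quadratic term is a multiple of $x^2+xy+y^2$. This form vanishes at $(x,y,z)=-\frac P2(1,\omega,\omega^2)$, where $\omega$ is a primitive cube root of unity.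
\end{enumerate}

The point $-\frac P2(1,\omega,\omega^2)$ lies on the line $x=-P/2$. By (iv) the value of a symmetric function there differs from its value at the origin only by terms of degree at least $3$, which (iii) makes small. The poles of $F$ in $w$ spoil integrality; they are removed with (ii).

Section \ref{sec:closed} proves (i) and (ii), Section \ref{sec:small} shows the mechanism on the sum up to $(p-1)/2$, Section \ref{sec:div} proves (iii) by an induction over powers of $p$, Section \ref{sec:interp} carries out (iv), and Section \ref{sec:eval} evaluates the result. A reader interested in Theorem \ref{thm:A} only may take $r=1$ throughout. Then Proposition \ref{prop:div} is needed only for $e=1$ and, in part (c), for $e=2$.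

\smallskip
\noindent\textbf{Conventions.} $v_p$ is the $p$-adic valuation and $\mathbb Z_{(p)}$ the ring of rational numbers $a$ with $v_p(a)\ge0$. A \emph{unit} is a number in $\mathbb Z_{(p)}$ of valuation $0$. The symbol $\prod_\pm$ denotes the product over both choices of sign. We use the following three rules for Pochhammer symbols, each immediate from the definition:
\begin{equation}\label{eq:poch}
(a)_{k+l}=(a)_k(a+k)_l,\qquad (a)_k=(-1)^k(1-a-k)_k,\qquad (2a)_{2k}=4^k(a)_k(a+\tfrac12)_k .
\end{equation}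

\section{The deformed sum and its closed forms}\label{sec:closed}

For $x+y+z=0$ and an integer $L\ge0$ put
$$\Pi_L(\sigma;x,y,z,w)=\prod_{\xi\in\{x,y,z\}}\frac{(\frac12+\sigma+\xi)_L}{(1+\sigma-2\xi)_L}\cdot\prod_\pm\frac{(\frac12+\sigma\pm w)_L}{(\frac54+\sigma\pm\frac w2)_L},$$
$$u_k(\sigma;x,y,z,w)=\bigl(3(k+\sigma)+1\bigr)\,\Pi_k(\sigma;x,y,z,w).$$
Both are symmetric in $x,y,z$ and even in $w$. The shift $\sigma$ is there because a long sum will be cut into blocks: by the first rule in \eqref{eq:poch},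
\begin{equation}\label{eq:shift}
u_{L+k}(\sigma;x,y,z,w)=\Pi_L(\sigma;x,y,z,w)\,u_k(\sigma+L;x,y,z,w).
\end{equation}
For $\sigma=0$ we write $u_k(x,y,z,w)$. Then $S_M=\sum_{k\le M}u_k(0,0,0,0)$.

\begin{lemma}\label{lem:sum}
Let $N\ge0$, let $y,w$ be indeterminates, and let $x=-N-\frac12$, $z=N+\frac12-y$. Then
$$\sum_{k=0}^N u_k(x,y,z,w)=\frac{(2N+1)!}{(1-2y)_{2N}}\prod_\pm\frac{(\frac34-y\pm\frac w2)_N}{(\frac54\pm\frac w2)_N}.$$
\end{lemma}

Here $\frac12+x=-N$, so $u_k=0$ for $k>N$. The idea of the proof is that both sides are essentially polynomials in $y$ with a reflection symmetry. They can be compared at the points where the roles of $x$ and $y$ can be exchanged, which gives an induction, and at one further point where a single term survives.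

\begin{proof}
We use strong induction on $N$. For $N=0$ both sides are $1$. Let $N\ge1$. We have $1-2x=2N+2$ and $1-2z=2y-2N$, and by the second rule in \eqref{eq:poch} $(2y-2N)_k=(-1)^k\prod_{i=2N-k+1}^{2N}(i-2y)$. Hence
\begin{equation}\label{eq:clear}
\frac{(1-2y)_{2N}}{(1-2y)_k(1-2z)_k}=(-1)^k\prod_{i=k+1}^{2N-k}(i-2y)\qquad(0\le k\le N).
\end{equation}
The numerator factors $(\frac12+y)_k(\frac12+z)_k$ have degree $2k$ in $y$. So both sides of the lemma, multiplied by $(1-2y)_{2N}$, are polynomials in $y$ over $\mathbb Q(w)$ of degree at most $2N$. Both are invariant under $y\mapsto z=N+\frac12-y$. For the left side this follows from the symmetry of $u_k$ and from $(1-2z)_{2N}=\prod_{i=1}^{2N}(2y-i)=(1-2y)_{2N}$. For the right side, the second rule in \eqref{eq:poch} gives $(\frac34-z\pm\frac w2)_N=(\frac14-N+y\pm\frac w2)_N=(-1)^N(\frac34-y\mp\frac w2)_N$. Therefore both are polynomials of degree at most $N$ in $t=y(N+\frac12-y)$, and it suffices to compare them at $N+1$ values of $t$.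

\emph{The points $y=-(i+\frac12)$, $0\le i\le N-1$.} Here $t=-(i+\frac12)(N+1+i)$; these are $N$ distinct negative numbers, and $(1-2y)_{2N}=(2i+2)_{2N}\ne0$. No denominator on the left vanishes, since $1-2x$ and $1-2y$ are positive integers and $1-2z=-2N-2i-1$ with $k\le N$. As $(\frac12+y)_k=(-i)_k$, the sum stops at $k=i$. By the symmetry in $x,y$ it is the sum of the lemma for $i$ in place of $N$, with the free parameter equal to $-(N+\frac12)$. By induction it equals
$$\frac{(2i+1)!}{(2N+2)_{2i}}\prod_\pm\frac{(\frac54+N\pm\frac w2)_i}{(\frac54\pm\frac w2)_i}=\frac{(2i+1)!\,(2N+1)!}{(2N+2i+1)!}\prod_\pm\frac{(\frac54\pm\frac w2)_{N+i}}{(\frac54\pm\frac w2)_i(\frac54\pm\frac w2)_N}.$$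
The right-hand expression is symmetric in $i$ and $N$. The same computation with $i$ and $N$ exchanged shows that it is the right side of the lemma at $y=-(i+\frac12)$.

\emph{The point $y=N/2$.} Here $z=\frac{N+1}2$ and $t=N(N+1)/4>0$. For $k<N$ the product in \eqref{eq:clear} contains the factor with $i=N$, which is $0$. So after multiplication by $(1-2y)_{2N}$ only $k=N$ survives on the left. The product in \eqref{eq:clear} is then empty, and $(\frac12+x)_N=(-N)_N=(-1)^NN!$, so we get
$$\frac{(3N+1)\,N!\,(\frac{N+1}2)_N(\frac N2+1)_N}{(2N+2)_N}\prod_\pm\frac{(\frac12\pm w)_N}{(\frac54\pm\frac w2)_N}.$$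
By the third rule in \eqref{eq:poch}, $(\frac{N+1}2)_N(\frac N2+1)_N=4^{-N}(N+1)_{2N}=4^{-N}(3N)!/N!$. Also $(2N+2)_N=(3N+1)!/(2N+1)!$. So the first fraction is $4^{-N}(2N+1)!$. On the right side,
\begin{align*}
\prod_\pm(\tfrac34-\tfrac N2\pm\tfrac w2)_N
&=(-1)^N4^{-N}\prod_{j=0}^{N-1}(w+\tfrac32-N+2j)(w+\tfrac12-N+2j)\\
&=(-1)^N4^{-N}(w+\tfrac12-N)_{2N}=4^{-N}(\tfrac12-w)_N(\tfrac12+w)_N .
\end{align*}
In the first line the factors with the lower sign were written in reverse order and with opposite sign; in the second we used $(w+\frac12-N)_N=(-1)^N(\frac12-w)_N$. The two sides agree.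
\end{proof}

Next we need the residue at $w=P/2$. For even $n\ge2$ put $P=2n+1$, $m_0=n/2$ and
$$R(\xi)=\frac{(\frac12+\xi)_{m_0}}{(1-\xi)_{m_0}}.$$

\begin{lemma}\label{lem:res}
Let $n\ge2$ be even. As rational functions of $x,y$, with $z=-x-y$,
$$\lim_{w\to P/2}\Bigl(\frac P4-\frac w2\Bigr)\sum_{k=0}^n u_k(x,y,z,w)=-\frac{P^2-1}{8}\,R(0)R(x)R(y)R(z).$$
\end{lemma}

The idea is that the terms beyond $k=n$ do not contribute to the limit, so that the sum may be extended until Lemma \ref{lem:sum} applies.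

\begin{proof}
Both sides are rational in $x$ over $\mathbb Q(y)$, so it suffices to compare them at $x=-M-\frac12$ for all integers $M\ge n$, with $y$ an indeterminate. At these $x$ no denominator containing $x$, $y$ or $z$ vanishes, so we may specialize $x$ before taking the limit. At $w=\frac P2=n+\frac12$ we have $\frac54-\frac w2=1-m_0$. So exactly one denominator factor can vanish, namely the one with index $j=m_0-1$ in $(\frac54-\frac w2)_k$, and this factor is $\frac P4-\frac w2$. For $k>n$ it is cancelled by the factor $\frac P2-w$ of $(\frac12-w)_k$. Hence the terms with $n<k\le M$ contribute nothing to the limit, and we may replace the sum by $\sum_{k\le M}$, which is given by Lemma \ref{lem:sum} with $N=M$. At $w=n+\frac12$,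
$$\tfrac34+\tfrac w2=1+m_0,\qquad \tfrac34-\tfrac w2=\tfrac12-m_0,\qquad \tfrac54+\tfrac w2=\tfrac32+m_0,\qquad \tfrac54-\tfrac w2=1-m_0 .$$
By \eqref{eq:poch}, $(2M+1)!=4^M(1)_M(\frac32)_M$ and $(1-2y)_{2M}=4^M(\frac12-y)_M(1-y)_M$. Thus the limit is the product of the following four quotients. We use $z=M+\frac12-y$ and $(a)_{m_0}(a+m_0)_M=(a)_M(a+M)_{m_0}$:
\begin{align*}
\frac{(1+m_0-y)_M}{(1-y)_M}&=\frac{(1-y+M)_{m_0}}{(1-y)_{m_0}}=\frac{(\frac12+z)_{m_0}}{(1-y)_{m_0}},\\
\frac{(\frac12-y-m_0)_M}{(\frac12-y)_M}&=\frac{(\frac12-y-m_0)_{m_0}}{(\frac12-y-m_0+M)_{m_0}}=\frac{(\frac12-y-m_0)_{m_0}}{(z-m_0)_{m_0}}=\frac{(\frac12+y)_{m_0}}{(1-z)_{m_0}},\\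
\frac{(\frac32)_M}{(\frac32+m_0)_M}&=\frac{(\frac32)_{m_0}}{(\frac32+M)_{m_0}}=\frac{(\frac32)_{m_0}}{(1-x)_{m_0}},
\end{align*}
and $(1)_M$ divided by $(1-m_0)_M$ without its zero factor, which is
$$\frac{M!}{(-1)^{m_0-1}(m_0-1)!\,(M-m_0)!}=-\frac{(-M)_{m_0}}{(m_0-1)!}=-\frac{(\frac12+x)_{m_0}}{(m_0-1)!}.$$
So the limit is $-\frac{(3/2)_{m_0}}{(m_0-1)!}R(x)R(y)R(z)$. Finally $(\frac32)_{m_0}=(2m_0+1)(\frac12)_{m_0}$ gives $\frac{(3/2)_{m_0}}{(m_0-1)!}=m_0(2m_0+1)R(0)$, and $8m_0(2m_0+1)=4n(n+1)=P^2-1$.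
\end{proof}

\section{Valuations, symmetry, and the smallest case}\label{sec:small}

From now on until the end of the proof of Theorem \ref{thm:B}, $p\equiv3\pmod4$ is a prime with $p\ge7$, and $h=\frac{p-1}2$, which is odd.

\subsection{Gauss valuations}

For a polynomial over $\mathbb Q$ let $v$ be the minimum of the $p$-adic valuations of its coefficients. By Gauss's lemma $v(fg)=v(f)+v(g)$, so $v$ extends to a valuation of the field of rational functions, the \emph{Gauss valuation}. It satisfies $v(f+g)\ge\min(v(f),v(g))$. We write $f\equiv g\pmod{p^c}$ if $v(f-g)\ge c$. If $c\in\mathbb Z_{(p)}$ and $L$ is a homogeneous linear form with coefficients in $\mathbb Z_{(p)}$, at least one of them a unit, then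
\begin{equation}\label{eq:gauss}
v(c+p^eL)=\min(v_p(c),e).
\end{equation}
This is the advantage of indeterminates: they bound the valuation of each factor of a Pochhammer product from above.

\emph{Scale $e$} means the substitution $(\sigma,x,y,z,w)=p^e(S,X,Y,Z,W)$ with $Z=-X-Y$. We write $v_e$ for the Gauss valuation in $S,X,Y,W$ at scale $e$. Let $\mathcal O$ be the ring of quotients $A/B$ of polynomials over $\mathbb Z_{(p)}$, in whichever of the variables $S,X,Y,W$ are present, such that $B(0)$ is a unit. Two remarks will be used constantly.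

\begin{enumerate}
\item[(O1)] If $f\in p^{-a}\mathcal O$ for some $a$ and $v(f)\ge c$, then $f\in p^c\mathcal O$. Indeed, write $f=p^{-a}A/B$. Since $v(B)=0$, the polynomial $p^{-a-c}A$ has coefficients in $\mathbb Z_{(p)}$.
\item[(O2)] If in $f\in\mathcal O$ each variable is replaced by $p$ times an indeterminate or $p$ times a number of $\mathbb Z_{(p)}$, the result has valuation at least $0$, because the denominator becomes a unit plus multiples of $p$.
\end{enumerate}

Passing from scale $e-1$ to scale $e$ is such a replacement. So a function in $\mathcal O$ at scale $e-1$ can be expanded, and at scale $e$ its terms of degree $d$ gain $p^d$.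

\begin{lemma}\label{lem:sym}
Let $f\in\mathcal O$ be symmetric under permutations of $X,Y,Z=-X-Y$ and even in $W$, and put $E_2=XY+YZ+ZX=-(X^2+XY+Y^2)$. Then there are $k_i\in\mathbb Z_{(p)}$ with
$$f=k_0+k_1S+k_2S^2+k_3E_2+k_4W^2+\Phi/B,$$
where $\Phi,B$ are polynomials over $\mathbb Z_{(p)}$, $\Phi$ has only monomials of degree at least $3$, and $B(0)$ is a unit. Terms with absent variables are omitted.
\end{lemma}

\begin{proof}
Let $f=A/B$ as in the definition of $\mathcal O$, and let $T$ be its Taylor polynomial of degree at most $2$ at $0$. Its coefficients are in $\mathbb Z_{(p)}$ because $B(0)$ is a unit. Put $\Phi=A-BT$. The symmetries are linear, so $T$ has them too. In particular $T$ has no odd power of $W$. A linear form $\alpha X+\beta Y$ invariant under $X\leftrightarrow Y$ is $\alpha(X+Y)=-\alpha Z$, and invariance under $Y\leftrightarrow Z$ forces $\alpha=0$; this excludes the monomials $X,Y,SX,SY$. A quadratic form in $X,Y$ invariant under $X\leftrightarrow Y$ is $\alpha(X^2+XY+Y^2)+\beta XY$.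 The first part is $-\alpha E_2$, which is invariant, and $\beta XY$ is invariant under $Y\leftrightarrow Z$ only if $\beta=0$.
\end{proof}

\subsection{The sum up to $(p-1)/2$}

We first show the main mechanism where nothing else happens.

\begin{proposition}\label{prop:small}
$\displaystyle\sum_{k=0}^{(p-1)/2}(3k+1)\frac{(\frac12)_k^5}{(1)_k^3(\frac54)_k^2}\equiv0\pmod{p^3}.$
\end{proposition}

\begin{proof}
Let $b(x,y,z,w)=\sum_{k=0}^hu_k(x,y,z,w)$. The constant terms of the denominator factors are $1,\dots,h$ and the numbers $(4j+5)/4$ with $4j+5\le4h+1=2p-1$. The only multiple of $p$ in $(0,2p)$ is $p\equiv3\pmod4$, which is not of the form $4j+5$. So all these constants are units, $b\in\mathcal O$ at scale $0$, and by Lemma \ref{lem:sym} we have at scale $1$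
$$b\equiv k_0+p^2(k_3E_2+k_4W^2)\pmod{p^3},\qquad k_i\in\mathbb Z_{(p)}.$$
The congruence stays true when $X$ is replaced by a number of $\mathbb Z_{(p)}$. Take $X=-\frac12$, that is, $x=-\frac p2=-h-\frac12$. Then Lemma \ref{lem:sum} with $N=h$ gives
$$b=\frac{p!}{(1-2pY)_{p-1}}\prod_\pm\frac{(\frac34-pY\pm\frac{pW}2)_h}{(\frac54\pm\frac{pW}2)_h}.$$
Here $p!$ has valuation $1$. Each of the two products $(\frac34-\cdots)_h$ contains exactly one factor whose constant term $(4j+3)/4$ is divisible by $p$, the one with $4j+3=p$, and by \eqref{eq:gauss} it has valuation $1$. All other factors have valuation $0$. So $b$ has valuation $1+2=3$ on the line $X=-\frac12$, and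
$$k_0+p^2\bigl(k_3(-\tfrac14+\tfrac Y2-Y^2)+k_4W^2\bigr)\equiv0\pmod{p^3}.$$
The coefficients of $W^2$, $Y^2$ and $1$ give in turn $p\mid k_4$, $p\mid k_3$ and $p^3\mid k_0$. The sum in question is $b(0,0,0,0)=k_0$.
\end{proof}

So the closed form on a single line controls the value at the origin, because the symmetry leaves only three coefficients to determine. Equation \eqref{eq:seven} is the case $p=7$.

\begin{remark}
The class of $p$ modulo $4$ matters. For a prime $p\equiv1\pmod4$ the two progressions $4j+3$ and $4j+5$ exchange their roles: $p$ occurs in $(\frac54)_h$ and not in $(\frac34)_h$, and the closed form above has valuation $1-2=-1$ instead of $1+2$. For $p=5$ the sum itself is $1+\frac2{25}+\frac{21}{800}=\frac{177}{160}$, also of valuation $-1$.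
\end{remark}

For longer sums two more coefficients matter. The sum up to $(p^2-1)/2=hp+h$ is cut into blocks of length $p$, and by \eqref{eq:shift} the block that starts at $k=tp$ is a sum with shift $\sigma=tp$. Hence we must control $k_1$ and $k_2$ as well. Three lines suffice.

\begin{lemma}\label{lem:lines}
Let $Q(S)=k_0+k_1pS+p^2(k_2S^2+k_3E_2+k_4W^2)$ with $k_i\in\mathbb Z_{(p)}$.
\begin{enumerate}
\item[(a)] If $Q(0)\equiv0\pmod{p^3}$ at $X=-\frac12$, identically in $Y,W$, then $k_0\equiv p^2k_3\equiv p^2k_4\equiv0\pmod{p^3}$. Hence $Q(0)\equiv0$ and $Q(S)\equiv k_1pS+k_2p^2S^2\pmod{p^3}$ identically.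
\item[(b)] If in addition $Q(1)\equiv Q(2)\equiv0\pmod{p^3}$, then $Q\equiv0\pmod{p^3}$ identically.
\end{enumerate}
\end{lemma}

\begin{proof}
Part (a) is the comparison of coefficients at the end of the proof of Proposition \ref{prop:small}. In (b) we have $k_1p+k_2p^2\equiv0$ and $2k_1p+4k_2p^2\equiv0$. Subtracting twice the first congruence from the second gives $2k_2p^2\equiv0$, hence $k_2p^2\equiv0$ and then $k_1p\equiv0$.
\end{proof}

After (a), the value $Q(s)$ for an integer $s$ is modulo $p^3$ a constant, so it is enough to know $Q(1)$ and $Q(2)$ on one line each.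

\section{Divisibility at every scale}\label{sec:div}

For $e\ge0$ let $h_e=\frac{p^e-1}2$ and
$$b_e=\sum_{k=0}^{h_e}u_k(\sigma;x,y,z,w),\qquad t_e=\sum_{k=h_e+1}^{p^e-1}u_k(\sigma;x,y,z,w),\qquad B_e=b_e+t_e .$$
The function $F$ of Section \ref{sec:method} is $b_{2r}$ at $\sigma=0$. Let
$$f_e=\begin{cases}e,&e\text{ even},\\ e+2,&e\text{ odd}.\end{cases}$$
For $e\ge1$ let further
$$\delta_e=1,\quad c_e=e-1\quad(e\text{ odd});\qquad \delta_e=\Bigl(\frac{p^e}4+\sigma\Bigr)^2-\frac{w^2}4,\quad c_e=3e-1\quad(e\text{ even}).$$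
We shall consider functions at scale $e$ in three situations:
\begin{enumerate}
\item[(i)] $S,X,Y,W$ are indeterminates;
\item[(ii)] $S$ is an integer, $X\in\mathbb Z_{(p)}$, and $Y,W$ are indeterminates;
\item[(iii)] $S=X=Y=W=0$.
\end{enumerate}
The valuation is the Gauss valuation in the remaining indeterminates, and $v_p$ in (iii).

\begin{proposition}\label{prop:div}
\begin{enumerate}
\item[(a)] $v_e(b_e)\ge f_e$ and $v_e(t_e)\ge f_e$ for all $e\ge0$.
\item[(b)] For $e\ge1$, at scale $e$, $t_e$ has valuation at least $f_{e-1}+3$ in each of the situations (i), (ii), (iii).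
\item[(c)] For $e\ge1$, $\delta_eb_e\in p^{c_e}\mathcal O$ at scale $e-1$.
\end{enumerate}
\end{proposition}

Note that $f_{e-1}+3$ is $f_e$ for odd $e$ and $f_e+4$ for even $e$. The factor $\delta_e$ is needed because $p^e\equiv1\pmod4$ for even $e$, so that $p^e$ is one of the numbers $4j+5$. The product of the two corresponding denominator factors is $\delta_e$, and it is not a power of $p$ times a polynomial with unit constant term at scale $e-1$.

The plan is as follows. Cutting into blocks of length $p^{e-1}$ carries the divisibility known for $e-1$ over to $b_e$ and $t_e$ at scale $e-1$. When we pass to scale $e$, the terms of $t_e$ gain a power of $p$ directly. The function $\delta_eb_e$ is expanded to degree $2$, and the coefficients are controlled, as in Section \ref{sec:small}, by closed forms on lines. The valuations rest on two counts.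

\begin{lemma}\label{lem:count}
\begin{enumerate}
\item[(a)] Let $a,d\ge0$. Among $ap^d$ consecutive terms of one of the progressions $\frac12+j$, $1+j$, $\frac54+j$ $(j\in\mathbb Z)$, exactly $ap^{d-l}$ are divisible by $p^l$, for each $0\le l\le d$.
\item[(b)] Let $m\ge1$ be odd and $1\le l\le e$. Among the multiples of $p^l$ in the interval $(0,2mp^e)$, the number of those $\equiv3\pmod4$ minus the number of those $\equiv1\pmod 4$ is $(-1)^{l+1}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Each block of $p^l$ consecutive $j$ is a complete residue system modulo $p^l$. (b) The multiples are $ip^l$ with $0<i<2\mu$, $\mu=mp^{e-l}$ odd. Since $2\mu-1\equiv1\pmod4$, there are $\frac{\mu+1}2$ such $i\equiv1$ and $\frac{\mu-1}2$ such $i\equiv3\pmod4$. As $p^l\equiv(-1)^l\pmod4$, the multiples $\equiv3$ are those with $i\equiv1$ if $l$ is odd, and those with $i\equiv3$ if $l$ is even.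
\end{proof}

\begin{proof}[Proof of Proposition \ref{prop:div}]
We use induction on $e$. For $e=0$ only (a) is asserted, and $b_0=3\sigma+1$, $t_0=0$, $f_0=0$. Let $e\ge1$ and assume (a) for $e-1$.

\smallskip
\emph{Step 1: $v_{e-1}(b_e)\ge f_{e-1}$ and $v_{e-1}(t_e)\ge f_{e-1}$.}
Put $q=p^{e-1}$. Since $h_e=hq+h_{e-1}$, cutting into blocks of length $q$ and using \eqref{eq:shift} gives
\begin{align*}
b_e&=\sum_{a<h}\Pi_{aq}(\sigma;\cdot)\,B_{e-1}(\sigma+aq;\cdot)+\Pi_{hq}(\sigma;\cdot)\,b_{e-1}(\sigma+hq;\cdot),\\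
t_e&=\Pi_{hq}(\sigma;\cdot)\,t_{e-1}(\sigma+hq;\cdot)+\sum_{a=h+1}^{p-1}\Pi_{aq}(\sigma;\cdot)\,B_{e-1}(\sigma+aq;\cdot).
\end{align*}
At scale $e-1$ every factor of a Pochhammer product in $\Pi_{aq}$ has the form $c+p^{e-1}L$, with $L$ a linear form in which $S$ has coefficient $1$. Its valuation is $\min(v_p(c),e-1)$ by \eqref{eq:gauss}. By Lemma \ref{lem:count}(a) each of the ten products, of length $ap^{e-1}$, has valuation $\sum_{l=1}^{e-1}ap^{e-1-l}$. There are five in the numerator and five in the denominator, so $v_{e-1}(\Pi_{aq})=0$. The shift $\sigma\mapsto\sigma+aq$ is $S\mapsto S+a$ at scale $e-1$ and preserves Gauss valuations. So the claim follows from (a) for $e-1$.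

\smallskip
\emph{Step 2: proof of (b).} Every term of $t_e$ has $k>h_e$. As $\frac12+h_e=\frac{p^e}2$, its numerator contains
$$\lambda=\prod_{\xi\in\{x,y,z,w,-w\}}\Bigl(\frac{p^e}2+\sigma+\xi\Bigr).$$
The denominator factors come from $i+\sigma-2\xi$ with $1\le i\le p^e-1$ and from $\frac{4j+5}4+\sigma\pm\frac w2$ with $4j+5\le4p^e-3$. Among the latter numbers the only multiple of $p^e$ is $\kappa p^e$, where $\kappa=3$ for odd $e$ and $\kappa=1$ for even $e$. Put
$$\delta'=\Bigl(\frac{\kappa p^e}4+\sigma\Bigr)^2-\frac{w^2}4 ,$$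
the product of the two denominator factors with $4j+5=\kappa p^e$. All other denominator factors have a constant term $c$ with $v_p(c)\le e-1$. At scale $e-1$ they are $p^{v_p(c)}$ times a polynomial over $\mathbb Z_{(p)}$ with unit constant term. Hence $\delta'\lambda^{-1}t_e\in p^{-a}\mathcal O$ for some $a$. By \eqref{eq:gauss}, $v_{e-1}(\lambda)=5(e-1)$ and $v_{e-1}(\delta')=2(e-1)$. With Step 1 and (O1),
$$\delta'\lambda^{-1}t_e\in p^{\,f_{e-1}-3(e-1)}\mathcal O\qquad\text{at scale }e-1.$$
Now pass to scale $e$. By (O2) the elements of $\mathcal O$ acquire valuation at least $0$ in each of the situations (i)--(iii). Further, $\lambda$ has valuation at least $5e$. Finally $\delta'=p^{2e}\bigl((\frac\kappa4+S)^2-\frac{W^2}4\bigr)$ has valuation exactly $2e$: in (i) and (ii) because of the coefficient of $W^2$, and in (iii) because the bracket is $\kappa^2/16$. So the valuation of $t_e$ is at least $5e-2e+f_{e-1}-3(e-1)=f_{e-1}+3$. This proves (b) and, by situation (i), the statement on $t_e$ in (a).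

\smallskip
\emph{Step 3: proof of (c).} For $k\le h_e$ the denominator factors come from $i+\sigma-2\xi$ with $1\le i\le h_e<p^e$ and from $\frac{4j+5}4+\sigma\pm\frac w2$ with $4j+5\le2p^e-1$. The latter numbers contain no multiple of $p^e$ if $e$ is odd, as then $p^e\equiv3\pmod4$, and only $p^e$ if $e$ is even. In the even case the two factors with $4j+5=p^e$ have product $\delta_e$. So $\delta_eb_e\in p^{-a}\mathcal O$ at scale $e-1$ for some $a$. By Step 1, $v_{e-1}(\delta_eb_e)$ is at least $f_{e-1}=e-1=c_e$ for odd $e$, and at least $2(e-1)+f_{e-1}=2(e-1)+e+1=c_e$ for even $e$. Now (O1) gives (c).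

\smallskip
\emph{Step 4: expansion.} The function $\delta_eb_e$ is symmetric in $x,y,z$ and even in $w$. By (c), Lemma \ref{lem:sym} at scale $e-1$, and passage to scale $e$,
\begin{equation}\label{eq:Q}
\delta_eb_e\equiv p^{c_e}Q(S)\pmod{p^{c_e+3}},\qquad Q(S)=k_0+k_1pS+p^2(k_2S^2+k_3E_2+k_4W^2),
\end{equation}
with $k_i\in\mathbb Z_{(p)}$, in the situations (i) and (ii). It remains to bound $b_e$ on suitable lines.

\smallskip
\emph{Step 5: the closed form on three lines.} Let $s\in\{0,1,2\}$, $m=2s+1$, and consider $\sigma=0$, $X=-\frac m2$ at scale $e$, with $Y,W$ indeterminates. Put $N=\frac{mp^e-1}2=sp^e+h_e$, so that $x=-\frac{mp^e}2=-N-\frac12$. Let $U=\sum_{k\le N}u_k(x,y,z,w)$. By Lemma \ref{lem:sum},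
$$U=\frac{(mp^e)!}{(1-2p^eY)_{mp^e-1}}\prod_\pm\frac{(\frac34-p^eY\pm\frac{p^eW}2)_N}{(\frac54\pm\frac{p^eW}2)_N}.$$
We claim that $v(U)\ge f_e$. The first fraction is $mp^e\prod_{j=1}^{mp^e-1}\frac j{j-2p^eY}$. Since $j-2p^eY$ has valuation at most $v_p(j)$, the first fraction has valuation at least $e$. In the remaining products the constant terms of the factors are one quarter of the integers $\equiv3$, respectively $\equiv1$, modulo $4$ in $(0,2mp^e)$; the number $1$ is missing, which does not matter. A factor with constant term $c$ has valuation $\min(v_p(c),e)$. So by Lemma \ref{lem:count}(b) the products contribute $2\sum_{l=1}^e(-1)^{l+1}$, which is $2$ for odd $e$ and $0$ for even $e$. This proves the claim. On the other hand, by \eqref{eq:shift},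
\begin{equation}\label{eq:K}
U=\sum_{a<s}\Pi_{ap^e}(0;\cdot)\,B_e(ap^e;\cdot)+\Pi_{sp^e}(0;\cdot)\,b_e(sp^e;\cdot).
\end{equation}

\smallskip
\emph{Step 6: conclusion for even $e$.} Take $s=0$. By \eqref{eq:K}, $b_e(0;\cdot)=U$ has valuation at least $f_e=e$ on the line $X=-\frac12$. There $\delta_e=p^{2e}(\frac1{16}-\frac{W^2}4)$ has valuation $2e$. So $\delta_eb_e\equiv0\pmod{p^{3e}}$ on this line, and since $c_e=3e-1$, \eqref{eq:Q} gives $p\mid k_0$. By \eqref{eq:Q} in situation (i), $v_e(\delta_eb_e)\ge c_e+1=3e$. As $v_e(\delta_e)=2e$, we get $v_e(b_e)\ge e=f_e$.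

\smallskip
\emph{Step 7: conclusion for odd $e$.} Now $\delta_e=1$, $c_e=e-1$ and $f_e=e+2=c_e+3$. So $b_e\equiv p^{c_e}Q(S)\pmod{p^{f_e}}$, and we have to show $Q\equiv0\pmod{p^3}$. We need the valuations of the factors $\Pi_{ap^e}(0;\cdot)$ in \eqref{eq:K}, $a\le s$. The eight Pochhammer products containing $Y$ or $W$ have factors of valuation $\min(v_p(c),e)$, where $c$ is the constant $\frac12+j$, $1+j$ or $\frac54+j$; the specialization of $X$ changes $c$ only by a multiple of $p^e$. By Lemma \ref{lem:count}(a) each of them has valuation $V=\sum_{l=1}^eap^{e-l}$. Two products remain.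

In $(\frac12+x)_{ap^e}$ the factors are $\frac12(2j+1-mp^e)$, of valuation $v_p(2j+1)$ if this is less than $e$. Otherwise $2j+1=ip^e$ with $i$ odd, $0<i<2a\le m-1$, and the factor is $p^e\frac{i-m}2$ with $\frac{i-m}2\in\{-1,-2\}$, of valuation exactly $e$. So this product also has valuation $V$.

In $(1-2x)_{ap^e}=(1+mp^e)_{ap^e}$ the factors are $i'+mp^e$, $1\le i'\le ap^e$, of valuation $v_p(i')$ if this is less than $e$; the others are $p^e(m+i)$ with $1\le i\le a$. So the valuation is at least $V$. If $a<s$, then $m+i$ occurs only for $a=1$, $s=2$, where it is $6$, a unit because $p\ge7$. So for $a<s$ the valuation is exactly $V$.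

Hence $v(\Pi_{ap^e}(0;\cdot))=0$ for $a<s$, and $v(\Pi_{sp^e}(0;\cdot))\le0$. Suppose that $Q(a)\equiv0\pmod{p^3}$ identically for all $0\le a<s$. Then $b_e(ap^e;\cdot)$ has valuation at least $f_e$ at $X=-\frac m2$, and so has $t_e(ap^e;\cdot)$ by (b) in situation (ii). So \eqref{eq:K} and $v(U)\ge f_e$ give $v(\Pi_{sp^e}(0;\cdot)\,b_e(sp^e;\cdot))\ge f_e$, hence $v(b_e(sp^e;\cdot))\ge f_e$, that is,
$$Q(s)\equiv0\pmod{p^3}\quad\text{at }X=-\tfrac m2 .$$
For $s=0$ there is no assumption, and Lemma \ref{lem:lines}(a) gives $Q(0)\equiv0$ identically and shows that $Q(1),Q(2)$ are constants modulo $p^3$. So $s=1$ gives $Q(1)\equiv0$ identically, and then $s=2$ gives $Q(2)\equiv0$. By Lemma \ref{lem:lines}(b), $Q\equiv0\pmod{p^3}$ identically, and $v_e(b_e)\ge f_e$.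
\end{proof}

\section{Back to the origin}\label{sec:interp}

Fix $r\ge1$ and put $P=p^{2r}$, $n=\frac{P-1}2$ and $F(x,y,z,w)=\sum_{k=0}^nu_k(x,y,z,w)$. Since $P\equiv1\pmod8$, $n$ is even, and Lemma \ref{lem:res} applies. We work at scale $2r-1$, where $w=\pm\frac P2$ is $W=\pm\frac p2$. Let
$$G=\Bigl(\frac{P^2}4-w^2\Bigr)F,\qquad \frac{P^2}4-w^2=p^{4r-2}\Bigl(\frac{p^2}4-W^2\Bigr).$$
Since $F=b_{2r}$ and $\frac{P^2}4-w^2=4\delta_{2r}$ at $\sigma=0$, Proposition \ref{prop:div}(c) with $e=2r$ gives
\begin{equation}\label{eq:G}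
G\in p^{6r-1}\mathcal O .
\end{equation}

Setting $W=0$ and dividing by $P^2/4$ would put $F|_{W=0}$ in $p^{2r-1}\mathcal O$, and the cubic error described in Section \ref{sec:method} would then be $O(p^{2r+2})$. This is two powers short. The next proposition gains them by first subtracting from $G$ its known value at $W=\pm\frac p2$: the difference is divisible by $W^2-\frac{p^2}4$, which at $W=0$ supplies the factor $p^2$.

Let $K=\mathbb Q_p(\omega)$ with ring of integers $\mathcal O_K$. It is unramified over $\mathbb Q_p$ because $p\ne3$. Write $R_0=R(0)$, $F(0)=F(0,0,0,0)$ and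
$$F(x^*)=F\Bigl(-\frac P2,-\frac{\omega P}2,-\frac{\omega^2P}2,0\Bigr),\qquad \varepsilon=1-R_0^{-3}\prod_{i=0}^2R\Bigl(-\frac{\omega^iP}2\Bigr).$$

\begin{proposition}\label{prop:interp}
$\displaystyle F(0)\equiv F(x^*)+(1-P^2)\,\frac{R_0^4}{P}\,\varepsilon\pmod{p^{2r+4}\mathcal O_K}.$
\end{proposition}

\begin{proof}
Let $G_1=G|_{W=p/2}$. By \eqref{eq:G}, $G=p^{6r-1}A/B$ with $A/B$ as in the definition of $\mathcal O$. Then $B(0,0,\frac p2)\equiv B(0)\pmod p$ is a unit, so $G_1\in p^{6r-1}\mathcal O$, free of $W$. Since $G$ is even in $W$, $G-G_1$ vanishes at $W=\pm\frac p2$. Write $G-G_1=p^{6r-1}\tilde A/\tilde B$ with $\tilde A/\tilde B\in\mathcal O$. The polynomial $\tilde A$ vanishes at $W=\pm\frac p2$, so it is divisible in $\mathbb Z_{(p)}[X,Y][W]$ by the monic polynomial $W^2-\frac{p^2}4$. Thus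
$$G-G_1=\Bigl(W^2-\frac{p^2}4\Bigr)G',\qquad G'\in p^{6r-1}\mathcal O .$$
Putting $W=0$ and using $P^2=p^{4r}$ we obtain
\begin{equation}\label{eq:Fg}
F|_{W=0}=\frac{4}{P^2}\,G_1-g,\qquad g=p^{2-4r}\,G'|_{W=0}\in p^{2r+1}\mathcal O .
\end{equation}

The function $g$ is symmetric in $X,Y,Z$, because $G$ and $G_1$ are. We evaluate it at
$(X^*,Y^*,Z^*)=-\frac p2(1,\omega,\omega^2)$, which at scale $2r-1$ is the point $-\frac P2(1,\omega,\omega^2)$. By Lemma \ref{lem:sym},
$$p^{-2r-1}g=k_0+k_3E_2+\Phi/B .$$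
The form $E_2=-(X^2+XY+Y^2)$ vanishes at $(X^*,Y^*)$ as $1+\omega+\omega^2=0$. Since $X^*,Y^*\in p\mathcal O_K$, the value of $\Phi$ lies in $p^3\mathcal O_K$ and the value of $B$ is a unit of $\mathcal O_K$. Hence $g(X^*,Y^*)\equiv g(0,0)\pmod{p^{2r+4}\mathcal O_K}$, and \eqref{eq:Fg} gives
$$F(0)\equiv F(x^*)+\frac4{P^2}\bigl(G_1(0)-G_1(x^*)\bigr)\pmod{p^{2r+4}\mathcal O_K}.$$
Here all functions are defined at both points. For $F|_{W=0}$ this holds because the factors $j-2\xi$ take the values $j$ or $j+\omega^iP$ with $j\ge1$, which are not $0$; the same applies to the denominators of $R(x)R(y)R(z)$ in the following formula for $G_1$. Since $\frac{P^2}4-w^2=2(\frac P4-\frac w2)(\frac P2+w)$, Lemma \ref{lem:res} gives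
$$G_1=2P\cdot\Bigl(-\frac{P^2-1}8\Bigr)R_0R(x)R(y)R(z)=-\frac{P(P^2-1)}4R_0R(x)R(y)R(z).$$
So $\frac4{P^2}(G_1(0)-G_1(x^*))=\frac{1-P^2}P\,R_0\cdot R_0^3\,\varepsilon$.
\end{proof}

\section{Evaluation}\label{sec:eval}

We keep $P=p^{2r}$ and $n=\frac{P-1}2$. Let
$$H^{(2)}=\sum_{i=1}^h\frac1{i^2},\qquad H^{(3)}=\sum_{i=1}^h\frac1{i^3}.$$
Congruences involving $\omega$ are in $\mathcal O_K$.

\begin{proposition}\label{prop:eval}
\begin{enumerate}
\item[(a)] $R_0\equiv(-1)^rp^r\pmod{p^{r+1}}$, hence $R_0^4/P\equiv p^{2r}\pmod{p^{2r+1}}$.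
\item[(b)] $\varepsilon\equiv p^3H^{(3)}\pmod{p^4}$.
\item[(c)] $F(x^*)\equiv P\bigl(1-p^3H^{(3)}\bigr)\pmod{p^{2r+4}}$.
\end{enumerate}
\end{proposition}

A positive integer $i$ not divisible by $P$ is said to have \emph{level} $k$ if $v_p(i)=2r-k$. Then $1\le k\le2r$, $i=p^{2r-k}i'$ with $p\nmid i'$, and $P/i=p^k/i'$ has valuation $k$. In (b) and (c) only level $1$ will contribute to the final corrections.

\begin{proof}[Proof of (a)]
With $m_0=n/2$ we have $R_0=\frac{(1/2)_{m_0}}{(1)_{m_0}}=\prod_{i\le n,\,i\text{ odd}}i\,\big/\prod_{i\le n,\,i\text{ even}}i=\prod_{i=1}^ni^{(-1)^{i+1}}$. The multiples of $p^l$ up to $n$ are $p^li'$ with $i'\le\frac{p^k-1}2$, where $k=2r-l$. Since $p$ is odd, $i'$ has the parity of $p^li'$. So there is one more odd than even multiple if $\frac{p^k-1}2$ is odd, that is, if $k$ is odd, and otherwise there are equally many. Summing over $1\le l\le2r-1$ gives $v_p(R_0)=\#\{1\le k\le2r-1,\ k\text{ odd}\}=r$.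

For the unit part modulo $p$ put $D=\prod_{b=1}^hb^{(-1)^{b+1}}$. The numbers of level $k$ contribute $\prod i'^{(-1)^{i'+1}}$ over $i'\le\frac{p^k-1}2=Ap+h$, $p\nmid i'$, with $A=\frac{p^{k-1}-1}2$. Write $i'=ap+b$ with $1\le b\le p-1$; its parity is that of $a+b$. A full block $0\le a<A$ contributes modulo $p$ the $(-1)^a$-th power of
$$\prod_{b=1}^{p-1}b^{(-1)^{b+1}}=\prod_{b\text{ odd}}\frac b{p-b}\equiv(-1)^h=-1 .$$
The last block, $a=A$ and $b\le h$, contributes $D^{(-1)^A}$. Together this is $(-1)^AD^{(-1)^A}$. As $A$ is odd exactly when $k$ is even, we get $D$ for odd $k$ and $-D^{-1}$ for even $k$. The product over $1\le k\le2r$ is $(-1)^r$.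
\end{proof}

\begin{proof}[Proof of (b)]
Doubling all factors gives $R(\xi)=\prod_{i\text{ odd}}(i+2\xi)\big/\prod_{i\text{ even}}(i-2\xi)$, over $i\le n$. With $\prod_{j=0}^2(a-\omega^jb)=a^3-b^3$ and $\prod_{j=0}^2(a+\omega^jb)=a^3+b^3$,
$$1-\varepsilon=\prod_{\substack{i\le n\\ i\text{ odd}}}\Bigl(1-\frac{P^3}{i^3}\Bigr)\Big/\prod_{\substack{i\le n\\ i\text{ even}}}\Bigl(1+\frac{P^3}{i^3}\Bigr).$$
At level $k$ the number $P^3/i^3$ has valuation $3k$, so modulo $p^4$ only level $1$ matters. There $i=p^{2r-1}i'$ with $i'\le h$, and $P^3/i^3=p^3/i'^3$. So $1-\varepsilon\equiv1-p^3H^{(3)}\pmod{p^4}$.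
\end{proof}

\begin{proof}[Proof of (c)]
Apply Lemma \ref{lem:sum} with $N=n$, $x=-\frac P2$, $y=-\frac{\omega P}2$, $z=-\frac{\omega^2P}2$, $w=0$. Since $P!=P\prod_{j<P}j$ and $(\frac34+\frac{\omega P}2)_n$ has the factors $\frac m4+\frac{\omega P}2$ with $m\equiv3\pmod4$, $0<m<2P$, we get
\begin{equation}\label{eq:Fstar}
F(x^*)=P\cdot\prod_{j=1}^{P-1}\Bigl(1+\frac{\omega P}j\Bigr)^{-1}\cdot\prod_{\substack{0<m<2P\\ m\equiv3\,(4)}}\Bigl(1+\frac{2\omega P}m\Bigr)^2\cdot\rho^2,\qquad \rho=\frac{(\frac34)_n}{(\frac54)_n}.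
\end{equation}
We compute the three factors after $P$ modulo $p^4$. Put
$$I_1=\{0<i<2p:\ i\equiv1\ (4)\},\qquad I_3=\{0<i<2p:\ i\equiv3\ (4),\ i\ne p\}.$$
As $2p\equiv2\pmod4$ and $p\equiv3\pmod4$, the involution $i\mapsto2p-i$ preserves $I_1$ and $I_3$ and has no fixed point in them. All their elements are prime to $p$. Let
$$A_0=\sum_{i=1}^h\frac1{i(p-i)},\qquad A_\nu=\sum_{\{i,2p-i\}\subset I_\nu}\frac1{i(2p-i)}\quad(\nu=1,3),$$
the sums for $\nu=1,3$ being over unordered pairs.

\smallskip
\emph{The two products with $\omega$.} Pair $j$ with $P-j$. Because $\omega+\omega^2=-1$,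
$$\Bigl(1+\frac{\omega P}j\Bigr)\Bigl(1+\frac{\omega P}{P-j}\Bigr)=1+\frac{\omega P^2+\omega^2P^2}{j(P-j)}=1-\frac{P^2}{j(P-j)} .$$
The numbers $j$ and $P-j$ have the same level $k$, so the last fraction has valuation $2k$, and modulo $p^4$ only level $1$ matters. There $j=p^{2r-1}i$ with $1\le i\le p-1$, and the fraction is $\frac{p^2}{i(p-i)}$. Hence
$$\prod_{j=1}^{P-1}\Bigl(1+\frac{\omega P}j\Bigr)\equiv1-p^2A_0\pmod{p^4}.$$
In the second product pair $m$ with $2P-m$, which is again $\equiv3\pmod4$ and different from $m$, since $P\equiv1\pmod4$. In the same way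
$$\Bigl(1+\frac{2\omega P}m\Bigr)\Bigl(1+\frac{2\omega P}{2P-m}\Bigr)=1-\frac{4P^2}{m(2P-m)},$$
and only level $1$ matters. There $m=p^{2r-1}i$ with $0<i<2p$, and $p^{2r-1}\equiv3\pmod4$ forces $i\equiv1\pmod4$, so $i\in I_1$. Thus
$$\prod_{m}\Bigl(1+\frac{2\omega P}m\Bigr)\equiv1-4p^2A_1,\qquad\text{with square}\ \equiv1-8p^2A_1\pmod{p^4}.$$

\smallskip
\emph{Reduction of $\rho$.} We have $\rho=\prod_{m\equiv3}m\big/\prod_{m\equiv1}m$ over $0<m<2P$, congruences modulo $4$. By Lemma \ref{lem:count}(b), applied to the interval $(0,2p^{2r})$, $v_p(\rho)=\sum_{l=1}^{2r}(-1)^{l+1}=0$. So the powers of $p$ cancel, and we may remove them from all factors. The factor $m=P$ becomes $1$. The factors of level $k$ become the integers $i$ with $0<i<2p^k$, $p\nmid i$, where $m=p^{2r-k}i\equiv(-1)^ki\pmod4$. Let $C^{(k)}_\nu$ be the product of all such $i\equiv\nu\pmod4$. Then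
$$\rho=\prod_{k=1}^{2r}\Bigl(\frac{C_3^{(k)}}{C_1^{(k)}}\Bigr)^{(-1)^k}=\prod_{\ell=1}^r\rho_\ell,\qquad \rho_\ell=\frac{C_3^{(2\ell)}}{C_1^{(2\ell)}}\cdot\frac{C_1^{(2\ell-1)}}{C_3^{(2\ell-1)}} .$$
Put $q=p^{2\ell-1}$. Then $\rho_\ell$ is the product of the $i\equiv3$ divided by the product of the $i\equiv1\pmod4$, over $2q<i<2pq$, $p\nmid i$. Cut this range into the intervals $(4uq-2q,4uq+2q)$, $1\le u\le h$; they fit because $4hq+2q=2pq$. In the $u$-th interval write $i=4uq+c$ if $i\equiv1$ and $i=4uq-c$ if $i\equiv3\pmod 4$. In both cases $c$ runs over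
$$C_q=\{c\equiv1\ (4):\ |c|<2q,\ p\nmid c\},$$
which contains exactly one representative of each reduced residue class modulo $q$. Since $|C_q|$ is even,
$$\rho_\ell=\prod_{u=1}^h\prod_{c\in C_q}\frac{c-4uq}{c+4uq} .$$
Let $s_j$ be the elementary symmetric functions of $\{1/c\}_{c\in C_q}$. With $\theta=4uq$, $E=\sum_{j\text{ even}}\theta^js_j$ and $O=\sum_{j\text{ odd}}\theta^js_j$, the inner product is
\begin{equation}\label{eq:EO}
\frac{E-O}{E+O}=1-\frac{2O}{E+O},
\end{equation}
where $E+O\equiv1\pmod p$. If $\ell\ge2$, then $p^3\mid q$, and $s_1\equiv0\pmod p$, because $c$ takes each nonzero residue modulo $p$ equally often. So $O\equiv0\pmod{p^4}$ and $\rho_\ell\equiv1\pmod{p^4}$. Hence $\rho\equiv\rho_1\pmod{p^4}$.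

\smallskip
\emph{Evaluation of $\rho_1$.} Now $q=p$ and $\theta=4up$. The set $C_p$ is the disjoint union of $I_1$ and $\{-i:i\in I_3\}$. Since $\frac1i+\frac1{2p-i}=\frac{2p}{i(2p-i)}$,
$$s_1=\sum_{i\in I_1}\frac1i-\sum_{i\in I_3}\frac1i=2p(A_1-A_3).$$
Modulo $p$ the numbers $1/c$ run through all nonzero residues, so $\prod_{c\in C_p}(1+\frac Tc)\equiv1-T^{p-1}\pmod p$ and, as $p-1>3$, $s_3\equiv0\pmod p$. Hence $O\equiv\theta s_1\pmod{p^4}$. Moreover $O\equiv0$ and $E\equiv1\pmod{p^2}$. So \eqref{eq:EO} is $\equiv1-2\theta s_1=1-8ups_1\pmod{p^4}$. Because $ps_1\equiv0\pmod{p^2}$, the product over $u$ is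
$$\rho_1\equiv1-8ps_1\cdot\frac{h(h+1)}2=1-ps_1(p^2-1)\equiv1+ps_1\pmod{p^4},$$
using $h(h+1)=\frac{p^2-1}4$. Therefore
$$\rho^2\equiv1+2ps_1=1+4p^2(A_1-A_3)\pmod{p^4}.$$

\smallskip
\emph{Putting the products together.} The three factors after $P$ in \eqref{eq:Fstar} are $\equiv1\pmod{p^2}$, so
$$\frac{F(x^*)}P\equiv1+p^2A_0-8p^2A_1+4p^2(A_1-A_3)=1+p^2A_0-4p^2(A_1+A_3)\pmod{p^4}.$$
The union of $I_1$ and $I_3$ consists of the odd numbers in $(0,2p)$ other than $p$, and the pairs $\{i,2p-i\}$ are $\{p-2d,p+2d\}$, $1\le d\le h$. Hence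
$$A_1+A_3=\sum_{d=1}^h\frac1{p^2-4d^2}\equiv-\tfrac14H^{(2)}\pmod{p^2}.$$
Also $\frac1{p-i}\equiv-\frac1i-\frac p{i^2}\pmod{p^2}$ gives $A_0\equiv-H^{(2)}-pH^{(3)}\pmod{p^2}$. The terms with $H^{(2)}$ cancel, and $F(x^*)/P\equiv1-p^3H^{(3)}\pmod{p^4}$.
\end{proof}

\section{End of the proofs}\label{sec:end}

\begin{proof}[Proof of Theorem \ref{thm:B}]
Let $P=p^{2r}$. By Propositions \ref{prop:interp} and \ref{prop:eval},
$$S_{(P-1)/2}=F(0)\equiv P\bigl(1-p^3H^{(3)}\bigr)+p^{2r}\cdot p^3H^{(3)}=P\pmod{p^{2r+4}\mathcal O_K}.$$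
So the two corrections with $H^{(3)}$, one from the closed form and one from the residue, cancel. Both sides are rational, and $p$ is a uniformizer of $\mathcal O_K$ as $K/\mathbb Q_p$ is unramified. So the congruence holds modulo $p^{2r+4}$ in $\mathbb Z_{(p)}$. This is the case $M=\frac{P-1}2$. For $M=P-1$ the additional terms sum to $t_{2r}(0;0,0,0,0)$, which by Proposition \ref{prop:div}(b), situation (iii), has valuation at least $f_{2r-1}+3=2r+4$.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:A}]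
For $p\ge7$ this is Theorem \ref{thm:B} with $r=1$ and $M=\frac{p^2-1}2$. Let $p=3$. The terms for $k=0,\dots,4$ are
$$1,\qquad \frac2{25},\qquad \frac{21}{800},\qquad \frac{625}{48672},\qquad \frac{2100875}{2^{13}\cdot9\cdot13\cdot17^2}.$$
Over the common denominator $2^{13}\cdot 9\cdot 25\cdot 13^2\cdot 17^2=90023731200$ the numerators are
$$90023731200,\quad 7201898496,\quad 2363122944,\quad 1156000000,\quad 682784375,$$
with total $101427537015=405\cdot 250438363$. Since $90023731200=45\cdot2000527360$, the sum is $9\cdot\frac{250438363}{2000527360}$, and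
$$S_4-9=-9\cdot\frac{1750088997}{2000527360}=-3^6\cdot\frac{21606037}{2000527360},$$
because $1750088997=81\cdot21606037$. The numbers $21606037$ and $2000527360$ both have digit sum $25$, so neither is divisible by $3$. Hence the difference has $3$-adic valuation exactly $6$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{source}
\emph{New $q$-supercongruences from Rahman's and Gasper and Rahman's transformations},
\texttt{http://math.ecnu.edu.cn/\textasciitilde{}jwguo/maths/ytxie-2nd.pdf}.
\end{thebibliography}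

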